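\title{Modules of covariants of strongly critical type are Cohen--Macaulay}

\begin{abstract}
Let $G$ be a connected complex reductive group, $W$ a finite-dimensional representation of $G$, and $R=\operatorname{Sym}(W)$. We prove the conjecture that the module of covariants $R^G_\chi$ is Cohen--Macaulay over $R^G$ whenever the irreducible character $\chi$ is strongly critical. After a reduction, we identify its only nonzero local cohomology module. The proof replaces the nullcone by a space built from the linear subspaces contracted by one-parameter subgroups, transports the resulting triangle of constructible sheaves to $D$-modules, and ends with an estimate on weights. We also show that strong criticality is a condition on a single weight, compute the canonical module, treat disconnected groups, and show that the condition is sharp for $SL_2$ acting on $n\ge3$ vectors.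
\end{abstract}

\section{Introduction}\label{sec:intro}

We work over $\mathbb{C}$. Let $G$ be a connected reductive algebraic group, $W$ a rational representation of $G$ of finite dimension $d$, and $R=\operatorname{Sym}(W)=\mathbb{C}[W^*]$, graded by degree. For an irreducible representation $U$ of $G$ with character $\chi$, the \emph{module of covariants of type $\chi$} is
\[
R^G_\chi=(R\otimes U^*)^G\cong\operatorname{Hom}_G(U,R).
\]
It is a finitely generated graded module over the invariant ring $R^G$, and $R$ is the direct sum of the $U\otimes R^G_\chi$ over all $\chi$. We ask when $R^G_\chi$ is a Cohen--Macaulay $R^G$-module; the zero module counts as Cohen--Macaulay. Since $R^G_\chi\subset R\otimes U^*$ is torsion-free over the domain $R^G$, a nonzero $R^G_\chi$ has dimension $\dim R^G$, and it is Cohen--Macaulay exactly when it is free over the polynomial ring generated by a homogeneous system of parameters of $R^G$.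

\subsection*{Tori}
Let $T$ be a torus acting on $W$ with weights $\gamma_1,\dots,\gamma_d$. For a character $\mu$ of $T$ we have $R^T_\mu=\{f\in R: t\cdot f=\mu(t)f\text{ for all }t\in T\}$. Put
\[
\Pi=\Big\{\sum_{i=1}^d a_i\gamma_i\ :\ a_i\in\mathbb{R},\ -1<a_i\le0\Big\}.
\]
The character $\mu$ is \emph{strongly critical for $(T,W)$} if $\mu\in\Pi$. It is known (Stanley) that $R^T_\mu$ is then Cohen--Macaulay. For example, if $T=\mathbb{G}_m$ has the weight $1$ with multiplicity $p\ge1$ and the weight $-1$ with multiplicity $q\ge1$, then $\Pi$ is the interval $(-p,q)$, and Section~\ref{sec:examples} shows that for $p,q\ge2$ the Cohen--Macaulay property holds exactly for the integers in this interval.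

\subsection*{Reductive groups}
Let $T\subset G$ be a maximal torus, $\Phi$ the set of roots, $\mathcal{W}$ the Weyl group, and let $\chi_1,\dots,\chi_l$ be the weights of $U$, listed with multiplicity. For $\Psi\subset\Phi$ write $\alpha_\Psi=\sum_{\alpha\in\Psi}\alpha$. Which torus modules should govern $R^G_\chi$? By Weyl's integration formula, for a finite-dimensional $G$-module $M$ the number $|\mathcal{W}|\dim\operatorname{Hom}_G(U,M)$ is the constant term of $\operatorname{ch}M\cdot\sum_ie^{-\chi_i}\cdot\prod_{\alpha\in\Phi}(1-e^\alpha)$. Expanding the product gives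
\[
\dim\operatorname{Hom}_G(U,M)=\frac1{|\mathcal{W}|}\sum_{i=1}^l\sum_{\Psi\subset\Phi}(-1)^{|\Psi|}\dim M_{\chi_i-\alpha_\Psi},
\]
where $M_\mu$ is the $\mu$-weight space. So the Hilbert series of $R^G_\chi$ is a signed average of the Hilbert series of the modules $R^T_{\chi_i-\alpha_\Psi}$, and it is natural to ask that all of these be of the good kind.

\begin{definition}\label{def:sc}
The character $\chi$ is \emph{strongly critical for $(G,W)$} if $\chi_i-\alpha_\Psi$ is strongly critical for $(T,W)$ for all $i\in\{1,\dots,l\}$ and all subsets $\Psi\subset\Phi$.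
\end{definition}

An identity of Hilbert series says nothing about depth, so the torus case does not settle the general case formally. The following statement is \cite[Conjecture~6.3]{ICM}; we prove it with no further hypothesis.

\begin{theorem}\label{thm:main}
If $\chi$ is strongly critical for $(G,W)$, then $R^G_\chi$ is Cohen--Macaulay.
\end{theorem}

We deduce this from a computation of local cohomology. Let $Y(T)$ be the lattice of one-parameter subgroups of $T$, let $\mathfrak{a}=Y(T)\otimes\mathbb{R}$ and $r=\dim\mathfrak{a}$, and let $\langle\ ,\ \rangle$ be the pairing of $\mathfrak{a}$ with characters. Consider the condition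
\[
\text{there is no }0\ne\lambda\in\mathfrak{a}\text{ with }\langle\lambda,\gamma_i\rangle\le0\text{ for all }i.\tag{A}
\]
Let $\mathfrak{m}=R^G_+$ be the homogeneous maximal ideal of $R^G$, and let $H^d_{\{0\}}(R)$ be the local cohomology of $R$ at the origin of $W^*$.

\begin{theorem}\label{thm:local}
Assume \textup{(A)}, $r\ge1$, and that $\chi$ is strongly critical for $(G,W)$. Then $H^i_{\mathfrak{m}}(R^G_\chi)=0$ for $i\ne d-\dim G$, and
\[
H^{d-\dim G}_{\mathfrak{m}}(R^G_\chi)\cong\operatorname{Hom}_G\big(U,H^d_{\{0\}}(R)\big)
\]
as graded $R^G$-modules.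
\end{theorem}

Condition (A) cannot be dropped here: if $\mathbb{G}_m$ acts on $W=\mathbb{C}^2$ with weights $-1,-1$, the trivial character is strongly critical and $R^G=\mathbb{C}$ has dimension $0$, while $d-\dim G=1$. For Theorem~\ref{thm:main}, however, one can always reduce to (A).

Fix a Borel subgroup $B\supset T$ and call its roots positive. Let $\chi_+$ be the highest weight of $U$ and $2\rho$ the sum of the positive roots.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(1)] $\chi$ is strongly critical for $(G,W)$ if and only if the single weight $\chi_++2\rho$ lies in $\Pi$.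
\item[(2)] If \textup{(A)} holds, $r\ge1$, $\chi$ is strongly critical and $R^G_\chi\ne0$, then $\dim R^G_\chi=d-\dim G$, and the canonical module of $R^G_\chi$ (the graded dual of its top local cohomology) is $(R\otimes\wedge^dW\otimes U)^G$, with $\wedge^dW$ in degree $d$.
\item[(3)] Let $\hat G$ be a possibly disconnected reductive group with identity component $G$, let $W$ be a $\hat G$-module, and let $\hat U$ be an irreducible $\hat G$-module all of whose $G$-constituents are strongly critical for $(G,W)$. Then $(R\otimes\hat U^*)^{\hat G}$ is a Cohen--Macaulay $R^{\hat G}$-module.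
\item[(4)] Let $G=SL_2$, $W=(\mathbb{C}^2)^n$ with $n\ge3$, and $U=\operatorname{Sym}^k\mathbb{C}^2$. Then $R^G_\chi$ is Cohen--Macaulay if and only if $k\le n-3$, if and only if $\chi$ is strongly critical. For $k=n-2$ the weight $\chi_++2\rho$ lies on the boundary of $\Pi$ and the Cohen--Macaulay property fails.
\end{enumerate}
\end{theorem}

\subsection*{Plan of the proof}
The local cohomology of $R^G_\chi$ is the $U$-multiplicity space of the local cohomology of $R$ along the nullcone $Z$, and $Z$ is a union of linear subspaces along which local cohomology is explicit and has no weight in $\Pi$ (Section~\ref{sec:local}). The problem is to express cohomology along $Z$ through cohomology along these subspaces; Section~\ref{sec:examples} shows how for $\mathbb{G}_m$ and $SL_2$. After the reduction to (A) in Section~\ref{sec:reduction}, we construct in Section~\ref{sec:space} a proper map $A\to Z$ whose fibers have the cohomology of a point, except over $0$, where the fiber has the cohomology of a sphere of dimension $\dim G-1$. The space $A$ is not algebraic, but it is assembled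 from algebraic pieces. The Riemann--Hilbert correspondence turns this into a comparison of local cohomology along $Z$ with local cohomology at $0$ (Section~\ref{sec:D}), and Section~\ref{sec:weights} shows that $U$ does not occur in the error term; there the subsets $\Psi\subset\Phi$ appear as weights of exterior powers. Section~\ref{sec:compl} proves Theorem~\ref{thm:compl}.

\section{Local cohomology along the nullcone}\label{sec:local}

Put $X=W^*$, so that $R=\mathbb{C}[X]$. Let $x_1,\dots,x_d\in W$ be a basis with $x_i$ of weight $\gamma_i$, viewed as coordinates on $X$, and let $e_1,\dots,e_d\in X$ be the dual basis; $e_i$ has weight $-\gamma_i$. The simple roots are denoted $\alpha_j$, the simple reflections $s_j$, and $C=\{\lambda\in\mathfrak{a}:\langle\lambda,\alpha_j\rangle\ge0\text{ for all }j\}$ is the closed dominant chamber. The \emph{nullcone} $Z\subset X$ is the zero set of the ideal $\mathfrak{m}R$.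

Recall that for elements $f_1,\dots,f_s$ of a noetherian ring and a module $M$, the \v{C}ech complex $M\to\bigoplus_iM_{f_i}\to\bigoplus_{i<j}M_{f_if_j}\to\cdots$ computes the local cohomology $H^*_I(M)$, $I=(f_1,\dots,f_s)$, which depends only on the radical of $I$. For an ideal of $R$ with zero set $Y\subset X$ we write $H^*_Y(R)$. If $M\ne0$ is a finitely generated graded $R^G$-module, then $H^i_{\mathfrak{m}}(M)$ is nonzero for $i=\dim M$ and zero for $i>\dim M$, and $M$ is Cohen--Macaulay if and only if $H^i_{\mathfrak{m}}(M)=0$ for $i<\dim M$. Thus $M$ is Cohen--Macaulay of dimension $h$ if and only if its local cohomology vanishes outside degree $h$. In particular, under the hypotheses of Theorem~\ref{thm:local}, $R^G_\chi$ is zero or Cohen--Macaulay of dimension $d-\dim G$.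

\begin{lemma}\label{lem:cech}
Each $H^i_Z(R)$ is a graded $R$-module with a rational $G$-action, and $H^i_{\mathfrak{m}}(R^G_\chi)=\operatorname{Hom}_G(U,H^i_Z(R))$ as graded $R^G$-modules.
\end{lemma}

\begin{proof}
Let $f_1,\dots,f_s$ be homogeneous generators of positive degree of the algebra $R^G$. The \v{C}ech complex of $R$ on the $f_i$ computes $H^*_Z(R)$. As the $f_i$ are invariant, $G$ acts rationally on each term $R_f$, and $(R_f\otimes U^*)^G=(R^G_\chi)_f$. So the functor $(-\otimes U^*)^G$ carries this complex to the \v{C}ech complex of $R^G_\chi$, and it is exact because $G$ is reductive.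
\end{proof}

For $\lambda\in\mathfrak{a}$ let
\[
X_\lambda=\operatorname{span}\{e_i:\langle\lambda,\gamma_i\rangle<0\}
\]
be the sum of the weight spaces of $X$ whose weight is positive on $\lambda$. If $\lambda\in Y(T)$, this is the set of $x$ with $\lim_{t\to0}\lambda(t)x=0$. The Hilbert--Mumford criterion says that $x\in Z$ if and only if some one-parameter subgroup of $G$ carries $x$ to $0$. Every one-parameter subgroup is conjugate to one in $Y(T)\cap C$, so
\begin{equation}\label{eq:HM}
Z=\bigcup_{g\in G}\ \bigcup_{\lambda\in Y(T)\cap C}gX_\lambda .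
\end{equation}
The next lemma explains the shape of $\Pi$.

\begin{lemma}\label{lem:weights}
Let $\lambda\in\mathfrak{a}$, let $e$ be the codimension of $X_\lambda$ in $X$, let $N_\lambda=H^e_{X_\lambda}(R)$, and put $h(\lambda)=\sum_{\langle\lambda,\gamma_j\rangle>0}\langle\lambda,\gamma_j\rangle$. Then $H^i_{X_\lambda}(R)=0$ for $i\ne e$, and every $T$-weight $\nu$ of $N_\lambda$ satisfies $\langle\lambda,\nu\rangle\le-h(\lambda)$. If \textup{(A)} holds and $\lambda\ne0$, then every $\nu\in\Pi$ satisfies $\langle\lambda,\nu\rangle>-h(\lambda)$, so no weight of $N_\lambda$ lies in $\Pi$.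
\end{lemma}

\begin{proof}
Let $I=\{j:\langle\lambda,\gamma_j\rangle\ge0\}$. The subspace $X_\lambda$ is cut out by the $x_j$ with $j\in I$. The \v{C}ech complex on these is the tensor product of $\mathbb{C}[x_j:j\notin I]$ with the complexes $\mathbb{C}[x_j]\to\mathbb{C}[x_j^{\pm1}]$, $j\in I$. So its cohomology is concentrated in degree $|I|=e$, and as a $T$-module
\[
N_\lambda=\mathbb{C}[x_j:j\notin I]\otimes\bigotimes_{j\in I}x_j^{-1}\mathbb{C}[x_j^{-1}].
\]
A weight has the form $\nu=\sum_{j\notin I}n_j\gamma_j-\sum_{j\in I}(1+n_j)\gamma_j$ with $n_j\ge0$. Paired with $\lambda$, the first sum is $\le0$, and $\sum_{j\in I}(1+n_j)\langle\lambda,\gamma_j\rangle\ge h(\lambda)$.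

Now let $\nu=\sum a_j\gamma_j$ with $-1<a_j\le0$. The terms $a_j\langle\lambda,\gamma_j\rangle$ with $\langle\lambda,\gamma_j\rangle\le0$ are $\ge0$, and each term with $\langle\lambda,\gamma_j\rangle>0$ is $>-\langle\lambda,\gamma_j\rangle$. By (A) there is at least one term of the second kind, so $\langle\lambda,\nu\rangle>-h(\lambda)$.
\end{proof}

The same \v{C}ech computation, on all the $x_j$, gives $H^i_{\{0\}}(R)=0$ for $i\ne d$ and shows that $H^d_{\{0\}}(R)$ has the monomials $x_1^{-1-n_1}\cdots x_d^{-1-n_d}$, $n_j\ge0$, as a basis.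

\section{The method for $\mathbb{G}_m$ and for $SL_2$}\label{sec:examples}

\subsection*{The multiplicative group}
Let $G=T=\mathbb{G}_m$ act on coordinates $x_1,\dots,x_p$ with weight $1$ and on $y_1,\dots,y_q$ with weight $-1$, where $p,q\ge1$ and $d=p+q$. Then $\mathfrak{a}=\mathbb{R}$, condition (A) holds, and $\Pi=(-p,q)$. We have $X_1=\{x=0\}$, $X_{-1}=\{y=0\}$, $Z=X_1\cup X_{-1}$ and $X_1\cap X_{-1}=\{0\}$. The Mayer--Vietoris sequence is
\[
H^i_{\{0\}}(R)\to H^i_{X_1}(R)\oplus H^i_{X_{-1}}(R)\to H^i_Z(R)\to H^{i+1}_{\{0\}}(R)\to H^{i+1}_{X_1}(R)\oplus H^{i+1}_{X_{-1}}(R).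
\]
The module $N_1=H^p_{X_1}(R)$ has as weights the integers $\le-p$, and $N_{-1}=H^q_{X_{-1}}(R)$ has as weights the integers $\ge q$. For $-p<k<q$, taking weight $k$ kills both, so $H^i_{\mathfrak{m}}(R^T_k)\cong H^{i+1}_{\{0\}}(R)_k$, which vanishes unless $i=d-1$. This is Theorem~\ref{thm:local}. The case $k=0$ gives $\dim R^T=d-1$.

Let now $k\le-p$. Since $H^p_{\{0\}}(R)=0$, the module $N_1$ embeds in $H^p_Z(R)$, so $H^p_{\mathfrak{m}}(R^T_k)\ne0$. If $q\ge2$, then $p<d-1=\dim R^T_k$ and $R^T_k$ is not Cohen--Macaulay; exchanging the roles of $x$ and $y$, the same holds for $k\ge q$ if $p\ge2$. If $q=1$, then $R^T_k=y_1^{-k}R^T$ is free, so strong criticality is not necessary in general.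

The Mayer--Vietoris sequence has a topological counterpart, the exact sequence of sheaves
\[
0\to\mathbb{C}_Z\to\mathbb{C}_{X_1}\oplus\mathbb{C}_{X_{-1}}\to\mathbb{C}_{\{0\}}\to0 .
\]
The middle term is the direct image of the constant sheaf on $A=X_1\sqcup X_{-1}$. The fibers of $A\to Z$ are points, except over $0$, where the fiber is the sphere $S^0$.

\subsection*{The group $SL_2$}
Let $V=\mathbb{C}^2$, $G=SL(V)$, and $X=\operatorname{Hom}(V,\mathbb{C}^n)$ with $g\cdot\varphi=\varphi g^{-1}$, so that $W\cong V^n$. Identify characters and cocharacters of the diagonal torus with integers. The weights of $W$ are $\pm1$, each $n$ times; the roots are $\pm2$; condition (A) holds; and $\Pi=(-n,n)$. Let $v_1\in V$ have weight $1$. Then $X_1=\{\varphi:\varphi(v_1)=0\}$ and $gX_1=\{\varphi:\varphi(gv_1)=0\}$, so by \eqref{eq:HM} $Z$ is the set of maps of rank $\le1$. It is a union of infinitely many linear spaces, and there is no Mayer--Vietoris sequence. But the space $A$ still makes sense: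
\[
A=\{(\varphi,\ell)\in X\times\mathbb{P}(V):\varphi(\ell)=0\}\ \xrightarrow{\ \mathrm{pr}\ }\ Z .
\]
The fiber over a map of rank one is the point $\ker\varphi$, and the fiber over $0$ is $\mathbb{P}^1=S^2$. Comparing stalks gives a triangle $\mathbb{C}_Z\to R\mathrm{pr}_*\mathbb{C}_A\to\mathbb{C}_{\{0\}}[-2]\to$, with $2=\dim G-1$. In Sections~\ref{sec:D} and~\ref{sec:weights} we shall see that this yields a map $H^i_Z(R)\to H^{i+3}_{\{0\}}(R)$ whose kernel and cokernel are controlled by the groups $H^{\epsilon}(\mathbb{P}^1,\Omega^{\epsilon'}\otimes\mathcal{N})$, where $\epsilon,\epsilon'\in\{0,1\}$ and $\mathcal{N}$ is the equivariant sheaf with fiber $N_1$; and that $U=\operatorname{Sym}^kV$ occurs in such a group only if $\chi_i+2\epsilon-2\epsilon'$ is a weight of $N_1$ for some weight $\chi_i$ of $U$. The four choices of $(\epsilon,\epsilon')$ are the four subsets of $\Phi$. The weights of $N_1$ are $\le-n$, while $\chi_i+2\epsilon-2\epsilon'\ge-k-2$; so $U$ does not occur if $k+2<n$.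

In rank $r\ge2$ the two features combine: several subspaces $X_\lambda$ that must be glued, each moving in a family over a flag variety.

\section{Reduction to condition (A)}\label{sec:reduction}

We show that Theorem~\ref{thm:local} implies Theorem~\ref{thm:main}. Condition (A) can fail in two ways: a one-parameter subgroup may have weights $\le0$ on $W$, some of them negative, or it may act trivially. We remove the first defect by shrinking $W$ and the second by shrinking $G$. Let $\chi$ be strongly critical for $(G,W)$.

\emph{Shrinking $W$.} The set $\mathfrak{a}_-=\{\lambda:\langle\lambda,\gamma_i\rangle\le0\text{ for all }i\}$ is a rational polyhedral cone, stable under $\mathcal{W}$ because $\mathcal{W}$ permutes the $\gamma_i$. The sum of the $\mathcal{W}$-orbit of a rational point of its relative interior is again in the relative interior; clearing denominators, we get a $\mathcal{W}$-invariant $\lambda_0\in Y(T)$ in the relative interior of $\mathfrak{a}_-$. Being fixed by all reflections, $\lambda_0$ pairs to $0$ with all roots, so it is central in $G$. Hence $W=W_0\oplus W_-$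 as $G$-modules, where $W_0$ has $\lambda_0$-weight $0$ and $W_-$ has negative $\lambda_0$-weights, and $c=\langle\lambda_0,\chi_i\rangle$ does not depend on $i$, by Schur's lemma.

Any expression $\chi_i-\alpha_\Psi=\sum a_j\gamma_j$ with $-1<a_j\le0$ gives $c=\sum_ja_j\langle\lambda_0,\gamma_j\rangle$, a sum of terms $\ge0$. If $c>0$, then $R^G_\chi=0$, because all $\lambda_0$-weights of $R$ are $\le0$. Let $c=0$. The part of $R$ of $\lambda_0$-weight $0$ is $R_0=\operatorname{Sym}(W_0)$, so $R^G_\chi=(R_0)^G_\chi$ and $R^G=R_0^G$. Moreover all terms $a_j\langle\lambda_0,\gamma_j\rangle$ vanish, so $a_j=0$ at the weights of $W_-$. Thus $\chi$ is strongly critical for $(G,W_0)$.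

Let $\lambda'\in\mathfrak{a}$ be $\le0$ on all weights of $W_0$. Then $\lambda'+t\lambda_0\in\mathfrak{a}_-$ for $t\gg0$. A weight $\gamma$ of $W_0$ is $\le0$ on $\mathfrak{a}_-$ and vanishes at the relatively interior point $\lambda_0$, so it vanishes on $\mathfrak{a}_-$; hence $\langle\lambda',\gamma\rangle=\langle\lambda'+t\lambda_0,\gamma\rangle=0$. So after replacing $W$ by $W_0$, the cone $\mathfrak{a}_-$ equals the rational linear space $\mathfrak{k}=\{\lambda:\langle\lambda,\gamma_i\rangle=0\text{ for all }i\}$.

\emph{Shrinking $G$.} For $\lambda\in\mathfrak{k}$, strong criticality gives $\langle\lambda,\chi_i-\alpha_\Psi\rangle=0$ for all $i,\Psi$. Taking $\Psi=\emptyset$ and $\Psi=\{\alpha\}$, we see that $\lambda$ kills all $\chi_i$ and all roots. So the subtorus $T_1\subset T$ with $Y(T_1)\otimes\mathbb{R}=\mathfrak{k}$ is central and acts trivially on $W$ and $U$. Replace $G$ by $G/T_1$. Roots, weights, $R^G$ and $R^G_\chi$ do not change, so $\chi$ remains strongly critical, and $\mathfrak{a}$ becomes $\mathfrak{a}/\mathfrak{k}$, so (A) holds. If now $r=0$, then $G$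 is trivial and $R^G_\chi=R$ is Cohen--Macaulay. Otherwise Theorem~\ref{thm:local} applies.

\medskip
\emph{In Sections~\ref{sec:space}--\ref{sec:weights} we assume \textup{(A)} and $r\ge1$; from Section~\ref{sec:D} on, $\chi$ is strongly critical.}

\section{A space over the nullcone}\label{sec:space}

By \eqref{eq:HM} the nullcone is covered by the subspaces $gX_\lambda$. We build a compact parameter space $\Sigma$ of pairs $(g,\lambda)$ and a closed incidence set $A\subset X\times\Sigma$. All spaces carry the classical topology, and cohomology is sheaf cohomology with coefficients $\mathbb{C}$. We use three standard facts on locally compact Hausdorff spaces. A closed subset $Y'\subset Y$ gives a triangle $R\Gamma_c(Y\setminus Y')\to R\Gamma_c(Y)\to R\Gamma_c(Y')\to$. For a continuous map $f$, the stalk of $Rf_!\mathbb{C}$ at $y$ is $R\Gamma_c(f^{-1}(y))$ (base change). Finally, by the first fact, if an inclusion $D'\subset D$ of compact polyhedra is a homotopy equivalence, then $R\Gamma_c(D\setminus D')=0$.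

\subsection{Cells and their barycentric subdivision}
The hyperplanes $\gamma_i^\perp$ (for $\gamma_i\ne0$) and $\alpha^\perp$ (for $\alpha\in\Phi$) cut $\mathfrak{a}$ into finitely many \emph{cells}, the nonempty sets on which each $\gamma_i$ and each $\alpha$ has a prescribed sign $+,0,-$. Cells are relatively open rational convex cones, the closure of a cell is a union of cells, and so is $C$. The closure $\bar\sigma$ of a cell contains no line: if $\pm\mu\in\bar\sigma$, then all $\gamma_i$ vanish on $\mu$, so $\mu=0$ by (A). Let $\mathcal{P}$ be the set of cells $\sigma\ne\{0\}$ contained in $C$, ordered by $\tau\le\sigma$ if $\tau\subset\bar\sigma$; it is nonempty as $r\ge1$.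

For $\lambda\in C$ let $P_\lambda\supset B$ be the parabolic subgroup with roots $\{\alpha:\langle\lambda,\alpha\rangle\ge0\}$. Then $P_\lambda=B\mathcal{W}_\lambda B$, where $\mathcal{W}_\lambda$ is generated by the $s_j$ with $\langle\lambda,\alpha_j\rangle=0$. The group $P_\lambda$ stabilizes $X_\lambda$, since the root subgroup of $\alpha$ changes weights by nonnegative multiples of $\alpha$. Both $X_\lambda$ and $P_\lambda$ depend only on the cell $\sigma\ni\lambda$; we write $X_\sigma$ and $P_\sigma$. A linear form that is $\ge0$ on $\sigma$ is $\ge0$ on $\bar\sigma$, so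
\begin{equation}\label{eq:mono}
\tau\le\sigma\quad\Longrightarrow\quad X_\tau\subset X_\sigma\ \text{ and }\ P_\sigma\subset P_\tau .
\end{equation}
A cell contains integral points, so \eqref{eq:HM} reads $Z=\bigcup_{g\in G,\,\sigma\in\mathcal{P}}gX_\sigma$.

Fix a norm on $\mathfrak{a}$ and let $\Delta$ be the set of unit vectors in $C$. Choose a unit vector $b_\sigma\in\sigma$ for each $\sigma\in\mathcal{P}$. Every $0\ne\lambda\in C$ is uniquely a sum $\sum_{i=0}^kt_ib_{\sigma_i}$ with all $t_i>0$ along a chain $c=(\sigma_0<\dots<\sigma_k)$ in $\mathcal{P}$, and then $\lambda\in\sigma_k$. Indeed, let $\sigma$ be the cell of $\lambda$. As $-b_\sigma\notin\bar\sigma$, there is a largest $t$ with $\lambda-tb_\sigma\in\bar\sigma$; it is positive, and it is the only $t$ with $\lambda-tb_\sigma\in\bar\sigma\setminus\sigma$. In an expression as above the sum lies in $\sigma_k$ and $\lambda-t_kb_{\sigma_k}\in\bar\sigma_k\setminus\sigma_k$, which forces $\sigma_k=\sigma$ and $t_k=t$; now induct on $\dim\sigma$. By uniqueness the $b_{\sigma_i}$ along a chain are linearly independent. So the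 cones they span cut $\Delta$ into simplices: we write $|c|$ and $|c|^\circ$ for the closed and the open simplex of $c$. The coefficients $t_\sigma(\lambda)$, set equal to $0$ for $\sigma$ off the chain, are linear on each of these finitely many closed cones, hence continuous on $C$.

For $\lambda\in|c|^\circ$ put $\beta(\lambda)=\sigma_0$, the bottom of the chain. In rank two, for instance, $\Delta$ is an arc or a circle; a two-dimensional cell $\sigma$ is the value of $\beta$ only at $b_\sigma$, and a ray $\tau$ is the value on the two half-open arcs (one, at an end of $\Delta$) that run from $b_\tau$ up to the neighboring points $b_\sigma$. By \eqref{eq:mono}, $P_\lambda=P_{\sigma_k}\subset P_{\sigma_0}$, so $P_\lambda$ stabilizes $X_{\beta(\lambda)}$.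

\subsection{The parameter space $\Sigma$}
The subspace $gX_\lambda$ depends only on $\lambda$ and $gP_\lambda$. So let $\Sigma$ be the quotient of $G/B\times\Delta$ by the relation
\[
(gB,\lambda)\sim(g'B,\lambda')\iff\lambda=\lambda'\text{ and }gP_\lambda=g'P_\lambda,
\]
let $q$ be the quotient map, and write $[g,\lambda]=q(gB,\lambda)$. The relation is the union over $\sigma\in\mathcal{P}$ of the closed sets $\{gP_\sigma=g'P_\sigma,\ \lambda=\lambda'\in\bar\sigma\}$, because $P_\sigma\subset P_\lambda$ for $\lambda\in\bar\sigma$. The quotient of a compact Hausdorff space by a closed equivalence relation is compact Hausdorff; so $\Sigma$ is, and $q$ is a closed map. The \emph{type map} $\Sigma\to\Delta$, $[g,\lambda]\mapsto\lambda$, is continuous. For $\mathbb{G}_m$ we get $\Sigma=S^0$, and for $SL_2$ we get $\Sigma=\mathbb{P}^1$.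

We compute cohomology of $\Sigma$ and of its closed subsets by cutting along Schubert cells. Recall the following. The cells $BwB/B\cong\mathbb{C}^{\ell(w)}$, $w\in\mathcal{W}$, partition $G/B$, and the closure of $BwB/B$ is the union of the cells of the $u\le w$ in the Bruhat order. Let $J(w)=\{j:ws_j<w\}=\{j:w\alpha_j<0\}$; it is empty only for $w=1$ and contains all indices only for the longest element $w_0$. For $\lambda\in C$ we have $BwP_\lambda=\bigcup_{u\in w\mathcal{W}_\lambda}BuB$. If no $s_j\in\mathcal{W}_\lambda$ has $j\in J(w)$, then $w\le u$ for all $u\in w\mathcal{W}_\lambda$, and $BwB/B\to G/P_\lambda$ is injective.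

Fix $g_0\in G$ and put $S_w=g_0BwB/B$. List $\mathcal{W}=\{w_1=1,w_2,\dots\}$ along a linear extension of the Bruhat order, so that $S_{\le k}=\bigcup_{i\le k}S_{w_i}$ is closed. Put $\Sigma_k=q(S_{\le k}\times\Delta)$, a closed subset, and $\Sigma_0=\emptyset$. For a set $J$ of indices let $\Delta_J=\bigcup_{j\in J}\{\lambda\in\Delta:\langle\lambda,\alpha_j\rangle=0\}$.

\begin{lemma}\label{lem:strata}
The map $q$ restricts to a homeomorphism $S_{w_k}\times(\Delta\setminus\Delta_{J(w_k)})\to\Sigma_k\setminus\Sigma_{k-1}$.
\end{lemma}

\begin{proof}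
Let $w=w_k$, $gB\in S_w$ and $\lambda\in\Delta$; choose $g=g_0b\dot w$ with $b\in B$ and $\dot w$ a representative of $w$. If $\langle\lambda,\alpha_j\rangle=0$ for some $j\in J(w)$, then $\dot s_j\in P_\lambda$, so $[g,\lambda]=[g\dot s_j,\lambda]$ with $g\dot s_jB\in S_{ws_j}$ and $ws_j<w$; thus $[g,\lambda]\in\Sigma_{k-1}$. Otherwise, every point equivalent to $(gB,\lambda)$ lies over some $S_u$ with $u\in w\mathcal{W}_\lambda$, hence $u\ge w$, so $[g,\lambda]\notin\Sigma_{k-1}$; and the only such point over $S_w$ is $(gB,\lambda)$ itself, as $S_w\to G/P_\lambda$ is injective. So $S_w\times(\Delta\setminus\Delta_{J(w)})$ is the full preimage of $\Sigma_k\setminus\Sigma_{k-1}$ under the closed map $q:S_{\le k}\times\Delta\to\Sigma_k$, and $q$ restricts to a closed continuous bijection.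
\end{proof}

To show that a stratum contributes nothing, we retract a subset of $\Delta$ onto its intersection with the walls in $J$, by moving in a straight line toward a point beyond exactly those walls.

\begin{lemma}\label{lem:retract}
Let $J\ne\emptyset$ and let $\eta\in\mathfrak{a}$ satisfy $\langle\eta,\alpha_j\rangle<0$ for $j\in J$ and $\langle\eta,\alpha_j\rangle>0$ for $j\notin J$. For $\lambda\in\Delta$ put $\lambda_t=(1-t)\lambda+t\eta$. Let $D\subset\Delta$ be such that, for all $\lambda\in D$ and $t\in[0,1]$ with $\lambda_t\in C$, we have $\lambda_t\ne0$ and $\lambda_t/\|\lambda_t\|\in D$. Then $D\cap\Delta_J$ is a strong deformation retract of $D$.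
\end{lemma}

\begin{proof}
For $j\notin J$ we have $\langle\lambda_t,\alpha_j\rangle\ge0$ for all $t\in[0,1]$. For $j\in J$ we have $\langle\lambda_t,\alpha_j\rangle\ge0$ if and only if $t\le t_j(\lambda)=\langle\lambda,\alpha_j\rangle/(\langle\lambda,\alpha_j\rangle-\langle\eta,\alpha_j\rangle)$, with equality at $t=t_j(\lambda)$. So $t(\lambda)=\min_{j\in J}t_j(\lambda)\in[0,1)$ is continuous, $\lambda_t\in C$ for $0\le t\le t(\lambda)$, the point $\lambda_{t(\lambda)}$ lies on a wall $\alpha_j^\perp$ with $j\in J$, and $t(\lambda)=0$ if $\lambda\in\Delta_J$. The retraction is $(\lambda,s)\mapsto\lambda_{st(\lambda)}/\|\lambda_{st(\lambda)}\|$.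
\end{proof}

\begin{lemma}\label{lem:sigma}
The cone of $\mathbb{C}\to R\Gamma(\Sigma)$ is $\mathbb{C}[1-\dim G]$.
\end{lemma}

\begin{proof}
If $G$ is a torus, then $\Sigma=\Delta=S^{r-1}$ and the claim holds. Otherwise take $g_0=1$. By Lemma~\ref{lem:strata} and the K\"unneth formula, $R\Gamma_c(\Sigma_k\setminus\Sigma_{k-1})=R\Gamma_c(\Delta\setminus\Delta_{J(w_k)})[-2\ell(w_k)]$.

For $w=1$ we have $\Sigma_1\cong\Delta$. Let $\xi\in\Delta$ be interior to $C$. Then $-\xi\notin C$, so the segments from points of $\Delta$ to $\xi$ stay in $C$ and avoid $0$; normalized, they contract $\Delta$.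

For $w\ne1,w_0$ the set $J=J(w)$ is nonempty and misses some index $j$. Choose $\eta$ as in Lemma~\ref{lem:retract}, which is possible because the simple roots are linearly independent. Then $\langle\lambda_t,\alpha_j\rangle>0$ for $t>0$, so $\lambda_t\ne0$, and the lemma applies to $D=\Delta$. The contribution is $0$.

For $w=w_0$ the set $\Delta\setminus\Delta_{J(w_0)}$ consists of the unit vectors in the interior of $C$. Rescaling to $\langle\lambda,\alpha_1\rangle=1$ identifies it with a nonempty open convex subset of $\mathbb{R}^{r-1}$. As $2\ell(w_0)=|\Phi|$, the contribution is $\mathbb{C}[-(|\Phi|+r-1)]=\mathbb{C}[1-\dim G]$.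

Since $w_0$ is last in the list, we obtain a triangle $\mathbb{C}[1-\dim G]\to R\Gamma(\Sigma)\to R\Gamma(\Sigma_1)\to$, and the composite $\mathbb{C}\to R\Gamma(\Sigma)\to R\Gamma(\Sigma_1)$ is an isomorphism. Hence $R\Gamma(\Sigma)=\mathbb{C}\oplus\mathbb{C}[1-\dim G]$, the first summand being the constants.
\end{proof}

\begin{remark}
The sphere can be seen directly, although we do not use this. Let $G_c\subset G$ be a maximal compact subgroup such that $T_c=G_c\cap T$ is a maximal torus of $G_c$, and identify $\mathfrak{a}$ with $\operatorname{Lie}T_c$. Then $G/B=G_c/T_c$, each adjoint orbit of $G_c$ meets $C$ in one point, and the orbit of $\lambda\in C$ is $G/P_\lambda$. So $[g,\lambda]\mapsto\mathbb{R}_{>0}\operatorname{Ad}(g)\lambda$, for $g\in G_c$, is a homeomorphism from $\Sigma$ to the sphere of rays in $\operatorname{Lie}G_c$.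
\end{remark}

\subsection{The incidence space and its fibers}
The obvious candidate is the set of $(x,[g,\lambda])$ with $g^{-1}x\in X_\lambda$. For fixed $x$ and $g$ this condition consists of strict inequalities on $\lambda$. It is therefore convex in $\lambda$, which is what makes fibers contractible; but it is open in $\lambda$, so the set is in general not closed and not proper over $X$. Replacing $\lambda$ by $\beta(\lambda)$ repairs this without changing homotopy types: on passing to a face of a simplex the top of the chain goes down, but the bottom goes up. Let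
\[
A=\{(x,[g,\lambda])\in X\times\Sigma:g^{-1}x\in X_{\beta(\lambda)}\},
\]
which is well defined since $P_\lambda$ stabilizes $X_{\beta(\lambda)}$. Let $\mathrm{pr}:A\to X$ be the projection and $A_x\subset\Sigma$ the fiber over $x$; thus $A_0=\Sigma$.

\begin{lemma}\label{lem:proper}
$A$ is closed in $X\times\Sigma$, the map $\mathrm{pr}$ is proper, and $\mathrm{pr}(A)=Z$.
\end{lemma}

\begin{proof}
The preimage of $A$ in $X\times G/B\times\Delta$ is the union over all chains $c=(\sigma_0<\cdots)$ of the closed sets $\{(x,gB,\lambda):\lambda\in|c|,\ g^{-1}x\in X_{\sigma_0}\}$: if $\lambda\in|c|$, then $\lambda$ lies in the open simplex of a subchain, so $\beta(\lambda)\ge\sigma_0$ and $X_{\sigma_0}\subset X_{\beta(\lambda)}$ by \eqref{eq:mono}. The map $\mathrm{id}\times q$ is proper and surjective, so $A$ is closed, and $\mathrm{pr}$ is proper because $\Sigma$ is compact. Finally $\mathrm{pr}(A)\subset\bigcup gX_\sigma=Z$, and if $x\in gX_\sigma$, then $(x,[g,b_\sigma])\in A$ since $\beta(b_\sigma)=\sigma$.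
\end{proof}

\begin{lemma}\label{lem:fibers}
For $x\in Z\setminus\{0\}$ the map $\mathbb{C}\to R\Gamma(A_x)$ is an isomorphism.
\end{lemma}

The idea is to fix one point $[g_0,\xi]$ that destabilizes $x$ and to move every other one toward it. The Bruhat decomposition puts the two points into a common maximal torus, where convexity applies.

\begin{proof}
For $g\in G$ put
\[
D_g=\{\lambda\in\Delta:g^{-1}x\in X_\lambda\},\qquad D'_g=\{\lambda\in\Delta:g^{-1}x\in X_{\beta(\lambda)}\}.
\]
Both depend only on $gB$.

\emph{Step 1: for every $J$, the inclusions $D'_g\subset D_g$ and $D'_g\cap\Delta_J\subset D_g\cap\Delta_J$ are homotopy equivalences.} The set $\mathcal{P}_g=\{\sigma\in\mathcal{P}:g^{-1}x\in X_\sigma\}$ is upward closed by \eqref{eq:mono}. Let $\lambda\in|c|^\circ$ with $c=(\sigma_0<\dots<\sigma_k)$. Then $\lambda\in D'_g$ if and only if $\sigma_0\in\mathcal{P}_g$, that is, all $\sigma_i\in\mathcal{P}_g$; and $\lambda\in D_g$ if and only if $\sigma_k\in\mathcal{P}_g$, that is, some $\sigma_i\in\mathcal{P}_g$. In particular $D'_g$ is a subcomplex of $\Delta$. For $\lambda\in D_g$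 and $s\in[0,1]$, the vector $\sum_{\sigma\in\mathcal{P}_g}t_\sigma(\lambda)b_\sigma+(1-s)\sum_{\sigma\notin\mathcal{P}_g}t_\sigma(\lambda)b_\sigma$ is nonzero, and its normalization defines a strong deformation retraction of $D_g$ onto $D'_g$. It keeps $\lambda$ in $|c|\subset\bar\sigma_k$. If $\lambda$ lies on a wall $\alpha_j^\perp$, so does $\bar\sigma_k$; hence the retraction preserves $\Delta_J$.

\emph{Step 2: convexity.} Since $x\in Z$, there is $g_0$ with $D_{g_0}\ne\emptyset$. This set is open in $\Delta$, so it contains a point $\xi$ of the interior of $C$. Use this $g_0$ to define the cells $S_w$. Let $gB\in S_w$, and choose $g=h\dot w$ with $h\in g_0B$. Put $y=h^{-1}x\ne0$, $\eta=w^{-1}\xi$ and $\lambda_t=(1-t)\lambda+t\eta$. Then $y\in X_\xi$ because $X_\xi$ is $B$-stable, and for $\mu\in\mathfrak{a}$ we have $g^{-1}x\in X_\mu$ if and only if $y\in\dot wX_\mu=X_{w\mu}$. Let $\lambda\in D_g$. The weights occurring in $y$ are positive on $w\lambda$ and on $\xi$, hence on $w\lambda_t=(1-t)w\lambda+t\xi$ for $t\in[0,1]$. As $y\neq0$, at least one weight occurs, so $\lambda_t\ne0$;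 and $g^{-1}x\in X_{\lambda_t}$, so $\lambda_t/\|\lambda_t\|\in D_g$ whenever $\lambda_t\in C$. Moreover $\langle\eta,\alpha_j\rangle=\langle\xi,w\alpha_j\rangle$ is negative for $j\in J(w)$ and positive otherwise.

\emph{Step 3: the strata.} Let $k\ge2$, $w=w_k$, $J=J(w)\ne\emptyset$ and $gB\in S_w$. By Step~2 and Lemma~\ref{lem:retract}, $D_g\cap\Delta_J\subset D_g$ is a homotopy equivalence. By Step~1 so is the inclusion of compact polyhedra $D'_g\cap\Delta_J\subset D'_g$, and therefore $R\Gamma_c(D'_g\setminus\Delta_J)=0$. By Lemma~\ref{lem:strata} the sets $D'_g\setminus\Delta_J$ are the fibers of the projection $A_x\cap(\Sigma_k\setminus\Sigma_{k-1})\to S_w$. Base change gives $R\Gamma_c(A_x\cap(\Sigma_k\setminus\Sigma_{k-1}))=0$. Hence restriction is an isomorphism $R\Gamma(A_x)\to R\Gamma(A_x\cap\Sigma_1)=R\Gamma(D'_{g_0})$. By Step~2 with $w=1$ and $\eta=\xi$, where $\lambda_t\in C$ by convexity, the normalized segments contract $D_{g_0}$ to $\xi$. By Step~1, $D'_{g_0}$ is contractible.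
\end{proof}

\subsection{A triangle of constructible sheaves}
Let $D^b_c(X)$ be the full subcategory of the bounded derived category of sheaves of $\mathbb{C}$-vector spaces on $X$ formed by complexes whose cohomology sheaves are constructible for an algebraic stratification; it is closed under cones. For a chain $c=(\sigma_0<\dots<\sigma_k)$ let
\[
Y_c=\{(gP_{\sigma_k},x)\in G/P_{\sigma_k}\times X:g^{-1}x\in X_{\sigma_0}\}\cong G\times^{P_{\sigma_k}}X_{\sigma_0}.
\]
This is a vector bundle over $G/P_{\sigma_k}$, a smooth closed subvariety of $G/P_{\sigma_k}\times X$, and the projection $p_c:Y_c\to X$ is proper. Let $\mathcal{T}\subset D^b_c(X)$ be the smallest full triangulated subcategory that is closed under isomorphism and contains all $Rp_{c*}\mathbb{C}_{Y_c}$.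

\begin{proposition}\label{prop:triangle}
There is a triangle $\mathbb{C}_Z\to K\to\mathbb{C}_{\{0\}}[1-\dim G]\to$ in $D^b_c(X)$ with $K\in\mathcal{T}$.
\end{proposition}

\begin{proof}
Let $K=R\mathrm{pr}_*\mathbb{C}_A$, and let $\mathbb{C}_Z\to K$ be the adjunction map for $A\to Z$. By base change its stalk at $x\in Z$ is $\mathbb{C}\to R\Gamma(A_x)$. By Lemmas~\ref{lem:fibers} and~\ref{lem:sigma} the cone is supported at $0$ and equals $\mathbb{C}_{\{0\}}[1-\dim G]$.

It remains to show $K\in\mathcal{T}$. Let $A_{\le k}\subset A$ be the closed part lying over the $k$-skeleton of $\Delta$ under the type map. Then $A_{\le k}\setminus A_{\le k-1}$ is the disjoint union, over chains $c=(\sigma_0<\dots<\sigma_k)$, of the parts $A_c$ over $|c|^\circ$, each open in $A_{\le k}$. Let $P=P_{\sigma_k}$, which equals $P_\lambda$ for all $\lambda\in|c|^\circ$. The space $\{(x,gB,\lambda):\lambda\in|c|^\circ,\ g^{-1}x\in X_{\sigma_0}\}$ maps by proper surjections to $A_c$ (by $\mathrm{id}\times q$) and to $Y_c\times|c|^\circ$ (by $gB\mapsto gP$), and the two maps have the same fibers. Proper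 surjections of locally compact Hausdorff spaces are quotient maps, so $A_c\cong Y_c\times|c|^\circ$ over $X$. As $|c|^\circ\cong\mathbb{R}^k$, the projection $Y_c\times|c|^\circ\to Y_c$ has direct image with compact supports $\mathbb{C}_{Y_c}[-k]$. Hence $R\mathrm{pr}_!\mathbb{C}_{A_c}\cong Rp_{c*}\mathbb{C}_{Y_c}[-k]$, and we have triangles
\[
\bigoplus_cRp_{c*}\mathbb{C}_{Y_c}[-k]\to R\mathrm{pr}_*\mathbb{C}_{A_{\le k}}\to R\mathrm{pr}_*\mathbb{C}_{A_{\le k-1}}\to
\]
in the derived category of all sheaves on $X$. By induction on $k$, starting from $A_{\le-1}=\emptyset$, each $R\mathrm{pr}_*\mathbb{C}_{A_{\le k}}$ is constructible and lies in $\mathcal{T}$. For $k=\dim\Delta$ this is $K$.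
\end{proof}

\section{From sheaves to local cohomology}\label{sec:D}

\subsection{The triangle of $D$-modules}
We recall what we need. For a smooth variety $M$, $D_M$ is the sheaf of differential operators, and $D_M$-modules are left modules that are quasi-coherent over $\mathcal{O}_M$. As $X$ is an affine space, $D_X$-modules are the same as modules over the Weyl algebra $D(X)$. For a closed subset $Y\subset M$ with open complement $j$, the local cohomology $R\Gamma_Y\mathcal{O}_M$ is a complex of $D_M$-modules fitting into a triangle $R\Gamma_Y\mathcal{O}_M\to\mathcal{O}_M\to j_+\mathcal{O}_{M\setminus Y}\to$; a local section $\delta$ of $D_M$ acts on $\mathcal{H}^i_Y(\mathcal{O}_M)$ by the map induced by the sheaf endomorphism $\delta$ of $\mathcal{O}_M$. On $H^*_Z(R)$ this is the structure given by the evident action of $D(X)$ on the localizations $R_f$ in the \v{C}ech complex. A morphism $f$ has a direct image $f_+$, with $(f'f)_+=f'_+f_+$. For a closed embedding $\iota:Y\to M$ of smooth varieties of codimension $e$, $\iota_+\mathcal{O}_Y=\mathcal{H}^e_Y(\mathcal{O}_M)$. For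 a projection $\pi:F\times X\to X$, $\pi_+\mathcal{M}=R\pi_*(\Omega^\bullet_{F\times X/X}\otimes\mathcal{M})[\dim F]$, with $D_X$ acting through $\mathcal{M}$.

The de Rham functor $DR$, normalized by $DR(\mathcal{O}_M)=\mathbb{C}_M[\dim M]$, is an equivalence of triangulated categories from complexes of $D_M$-modules with bounded regular holonomic cohomology to $D^b_c(M)$, and $DR\circ f_+=Rf_*\circ DR$ \cite[Theorems~7.1.1 and~7.2.2]{HTT}. The modules $\mathcal{O}_M$ are regular holonomic and direct images preserve this class. Local cohomology corresponds not to $\mathbb{C}_Z$ but to its dual, so we also use Verdier duality $\mathbb{D}$: a contravariant equivalence of $D^b_c$ with $\mathbb{D}\mathbb{C}_M=\mathbb{C}_M[2\dim M]$ for $M$ smooth, $\mathbb{D}Rp_*=Rp_*\mathbb{D}$ for $p$ proper, and $\mathbb{D}i_*i^*=i_*i^!\mathbb{D}$ for a closed embedding $i$.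

\begin{proposition}\label{prop:Dtriangle}
There is a triangle of complexes of $D_X$-modules
\begin{equation}\label{eq:Dtriangle}
\mathcal{Q}\to R\Gamma_Z\mathcal{O}_X\to R\Gamma_{\{0\}}\mathcal{O}_X[\dim G]\to
\end{equation}
with $\mathcal{Q}$ in the triangulated subcategory generated by the complexes $p_{c+}\mathcal{O}_{Y_c}$.
\end{proposition}

\begin{proof}
Let $i:Z\to X$ be the inclusion. Then $\mathbb{D}\mathbb{C}_Z=i_*i^!\mathbb{C}_X[2d]$, and $\mathbb{D}\mathcal{T}=\mathcal{T}$ because $\mathbb{D}Rp_{c*}\mathbb{C}_{Y_c}=Rp_{c*}\mathbb{C}_{Y_c}[2\dim Y_c]$. Applying $\mathbb{D}$ and $[-d]$ to Proposition~\ref{prop:triangle} and rotating, we get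
\[
\mathbb{D}K[-d]\to i_*i^!\mathbb{C}_X[d]\to\mathbb{C}_{\{0\}}[\dim G-d]\to,\qquad\mathbb{D}K[-d]\in\mathcal{T}.
\]
We claim that $DR(R\Gamma_Y\mathcal{O}_X)\cong i_{Y*}i_Y^!\mathbb{C}_X[d]$ for every closed subvariety $i_Y:Y\to X$. For $Y=X$ this is the normalization. Otherwise the complement $j:X\setminus Y\to X$ is connected, so $\operatorname{Hom}(\mathbb{C}_X,Rj_*\mathbb{C})=H^0(X\setminus Y)=\mathbb{C}$. The functor $DR$ is faithful, so it sends the nonzero map $\mathcal{O}_X\to j_+\mathcal{O}_{X\setminus Y}$ to a nonzero multiple of the adjunction map $\mathbb{C}_X[d]\to Rj_*\mathbb{C}[d]$, whose cone is $i_{Y*}i_Y^!\mathbb{C}_X[d+1]$. This proves the claim. For $Y=\{0\}$ it gives $DR(R\Gamma_{\{0\}}\mathcal{O}_X)=\mathbb{C}_{\{0\}}[-2d+d]=\mathbb{C}_{\{0\}}[-d]$.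

So the second arrow above is $DR$ of a morphism $R\Gamma_Z\mathcal{O}_X\to R\Gamma_{\{0\}}\mathcal{O}_X[\dim G]$. Complete it to a triangle \eqref{eq:Dtriangle}; then $DR(\mathcal{Q})\cong\mathbb{D}K[-d]\in\mathcal{T}$. As $DR(p_{c+}\mathcal{O}_{Y_c})=Rp_{c*}\mathbb{C}_{Y_c}[\dim Y_c]$, the equivalence matches $\mathcal{T}$ with the subcategory generated by the $p_{c+}\mathcal{O}_{Y_c}$.
\end{proof}

\subsection{Recovering equivariance}
The triangle \eqref{eq:Dtriangle} was obtained without regard to the action of $G$. Equivariance comes back through the Lie algebra $\mathfrak{g}$. For a smooth $G$-variety $M$ and $\xi\in\mathfrak{g}$, let $\xi_M$ be the derivation $(\xi_Mf)(v)=\frac{d}{dt}\big|_{t=0}f(\exp(-t\xi)v)$, the derivative of the action on functions. The map $\xi\mapsto\xi_X$ is a Lie algebra homomorphism $\mathfrak{g}\to D(X)$. So every $D(X)$-module is a $\mathfrak{g}$-module, and every $D(X)$-linear map is $\mathfrak{g}$-linear.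

Call a $\mathfrak{g}$-module \emph{negligible} if it has no subquotient isomorphic to $U$, which is a simple $\mathfrak{g}$-module because $G$ is connected. We use subquotients since the cohomology of $\mathcal{Q}$ is not known to be semisimple.

\begin{lemma}\label{lem:negl}
Submodules, quotients and extensions of negligible modules are negligible. A rational $G$-module $M$ is negligible if and only if $\operatorname{Hom}_G(U,M)=0$.
\end{lemma}

\begin{proof}
Submodules and quotients have fewer subquotients. Let $M'\subset M$ and $M_2\subset M_1\subset M$ with $M_1/M_2\cong U$. The image of $M_1\cap M'$ in the simple module $M_1/M_2$ is everything, making $U$ a subquotient of $M'$, or zero, in which case $M_1\cap M'\subset M_2$ and $U$ is a quotient of $M_1/(M_1\cap M')\subset M/M'$. For the second claim: as $G$ is connected, $\mathfrak{g}$-submodules of rational modules are $G$-submodules and $\mathfrak{g}$-maps between them are $G$-maps; as $G$ is reductive, every subquotient of $M$ is isomorphic to a submodule.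
\end{proof}

By the long exact sequence, complexes of $D_X$-modules with negligible cohomology form a triangulated subcategory.

We must also know that $\mathfrak{g}$-actions coming from $D$-modules are derivatives of $G$-actions. Let $\mathbb{C}[\varepsilon]$ be the dual numbers. The $\mathbb{C}[\varepsilon]$-point $1+\varepsilon\xi$ of $G$ acts on $M\times\operatorname{Spec}\mathbb{C}[\varepsilon]$ by an automorphism that is the identity on the underlying space $M$ and acts on $\mathcal{O}_M\otimes\mathbb{C}[\varepsilon]$ by $1+\varepsilon\xi_M$. If $\mathcal{M}$ is a $G$-equivariant quasi-coherent sheaf on $M$, this point acts on $\mathcal{M}\otimes\mathbb{C}[\varepsilon]$ by an operator that is the identity modulo $\varepsilon$, hence of the form $1+\varepsilon L_\xi$ with $L_\xi$ a $\mathbb{C}$-linear endomorphism of the sheaf $\mathcal{M}$.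

\begin{lemma}\label{lem:equiv}
Let $M$ be a smooth $G$-variety.
\begin{enumerate}
\item[(a)] For a $G$-equivariant quasi-coherent sheaf $\mathcal{M}$, each $H^n(M,\mathcal{M})$ is a rational $G$-module, and the derivative of the action is the map induced by $L_\xi$.
\item[(b)] For a closed $G$-stable $Y\subset M$, the sheaf $\mathcal{H}^i_Y(\mathcal{O}_M)$ is $G$-equivariant, and $L_\xi$ is the action of $\xi_M\in D_M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $a,p:G\times M\to M$ be the action and the projection. The coaction is the composite $H^n(M,\mathcal{M})\to H^n(G\times M,a^*\mathcal{M})\cong H^n(G\times M,p^*\mathcal{M})=\mathbb{C}[G]\otimes H^n(M,\mathcal{M})$. Specializing along $\mathbb{C}[G]\to\mathbb{C}[\varepsilon]$, we see that $1+\varepsilon\xi$ acts on $H^n(M,\mathcal{M}\otimes\mathbb{C}[\varepsilon])=H^n(M,\mathcal{M})\otimes\mathbb{C}[\varepsilon]$ by the map induced by the sheaf endomorphism $1+\varepsilon L_\xi$.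

(b) Since $a^{-1}Y=p^{-1}Y=G\times Y$, flat base change gives $a^*\mathcal{H}^i_Y(\mathcal{O}_M)\cong\mathcal{H}^i_{G\times Y}(\mathcal{O}_{G\times M})\cong p^*\mathcal{H}^i_Y(\mathcal{O}_M)$, which is the equivariant structure. It is induced by the action on the structure sheaf, so $1+\varepsilon\xi$ acts on $\mathcal{H}^i_Y(\mathcal{O}_M\otimes\mathbb{C}[\varepsilon])$ by the map induced by $1+\varepsilon\xi_M$. The map induced by $\xi_M$ is the $D_M$-action.
\end{proof}

The following proposition, proved in Section~\ref{sec:weights}, is where strong criticality enters.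

\begin{proposition}\label{prop:negl}
For every chain $c$, all cohomology modules of $p_{c+}\mathcal{O}_{Y_c}$ are negligible.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
By Propositions~\ref{prop:Dtriangle} and~\ref{prop:negl} all $H^i(\mathcal{Q})$ are negligible, and there are exact sequences of $D(X)$-modules
\[
H^i(\mathcal{Q})\to H^i_Z(R)\xrightarrow{\ \phi\ }H^{i+\dim G}_{\{0\}}(R)\to H^{i+1}(\mathcal{Q}).
\]
So $\ker\phi$ and $\operatorname{coker}\phi$ are negligible. The source and target of $\phi$ are rational $G$-modules on which the derivative of the action is the $\mathfrak{g}$-action through $D(X)$: for the source this holds on each term $R_f$ of the \v{C}ech complex of Lemma~\ref{lem:cech}, and for the target it is Lemma~\ref{lem:equiv} with $M=X$, $Y=\{0\}$. Hence $\phi$ is $G$-equivariant, and by Lemma~\ref{lem:negl} the exact functor $\operatorname{Hom}_G(U,-)$ turns it into an isomorphism. With Lemma~\ref{lem:cech},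
\[
H^i_{\mathfrak{m}}(R^G_\chi)\cong\operatorname{Hom}_G\big(U,H^{i+\dim G}_{\{0\}}(R)\big),
\]
and the right side vanishes unless $i+\dim G=d$. The map $\phi$ is $R$-linear and commutes with the Euler operator $\sum x_j\partial/\partial x_j$, which acts on elements of degree $n$ by $n$. So the isomorphism is one of graded $R^G$-modules.
\end{proof}

By Section~\ref{sec:reduction}, Theorem~\ref{thm:main} follows.

\section{The representation $U$ does not occur in the error term}\label{sec:weights}

We prove Proposition~\ref{prop:negl}. Let $c=(\sigma_0<\dots<\sigma_k)$ and $\lambda\in\sigma_0$. Put $P=P_{\sigma_k}$, which stabilizes $X_\lambda$; let $L\supset T$ be its Levi subgroup, $\mathfrak{p}$ its Lie algebra and $\mathfrak{u}$ the Lie algebra of its unipotent radical $R_u(P)$. Let $F=G/P$, $\widetilde X=F\times X$ with the diagonal action, $Y=Y_c\subset\widetilde X$, which has codimension $e=\operatorname{codim}_XX_\lambda$, and $\mathcal{M}=\mathcal{H}^e_Y(\mathcal{O}_{\widetilde X})$. Factoring $p_c$ as $Y\to\widetilde X\to X$, we see that the cohomology modules of $p_{c+}\mathcal{O}_Y$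 are the hypercohomology groups $\mathbb{H}^*(\widetilde X,\mathcal{K}^\bullet)$ of
\[
\mathcal{K}^\bullet=\Omega^\bullet_{\widetilde X/X}\otimes\mathcal{M}=\mathrm{pr}_F^{-1}\Omega^\bullet_F\otimes_{\mathrm{pr}_F^{-1}\mathcal{O}_F}\mathcal{M},
\]
with $\xi\in\mathfrak{g}$ acting through the sheaf endomorphism $1\otimes\xi_X$.

\subsection*{Step 1: changing the $\mathfrak{g}$-action by a homotopy}
We want to compute term by term, but on a single $\mathcal{K}^m$ the operator $1\otimes\xi_X$ is not the derivative of the equivariant structure, since $G$ also moves $F$. By Lemma~\ref{lem:equiv}(b) and $\xi_{\widetilde X}=\xi_F+\xi_X$, that derivative is $L_\xi=\operatorname{Lie}_{\xi_F}\otimes1+1\otimes(\xi_F+\xi_X)$. In local coordinates $y_i$ on $F$ with dual vector fields $\partial_i$, the differential is $d(\omega\otimes u)=d\omega\otimes u+\sum_idy_i\wedge\omega\otimes\partial_iu$. Let $\iota$ be contraction with $\xi_F$. Then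
\begin{align*}
d\iota(\omega\otimes u)&=d\iota\omega\otimes u+\textstyle\sum_idy_i\wedge\iota\omega\otimes\partial_iu,\\
\iota d(\omega\otimes u)&=\iota d\omega\otimes u+\textstyle\sum_i\xi_F(y_i)\,\omega\otimes\partial_iu-\sum_idy_i\wedge\iota\omega\otimes\partial_iu .
\end{align*}
By Cartan's formula the sum is $\operatorname{Lie}_{\xi_F}\omega\otimes u+\omega\otimes\xi_Fu$. So $L_\xi-1\otimes\xi_X=d\iota+\iota d$. The operator $1\otimes\xi_X$ commutes with $d$, hence so does $L_\xi$, and the two are homotopic endomorphisms of the complex of sheaves $\mathcal{K}^\bullet$. They induce the same map on hypercohomology.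

The operators $L_\xi$ preserve form degree, so they act on the spectral sequence
\[
E_1^{m,n}=H^n(\widetilde X,\mathcal{K}^m)\Rightarrow\mathbb{H}^{m+n}(\widetilde X,\mathcal{K}^\bullet).
\]
Thus each hypercohomology group has a finite filtration by $\mathfrak{g}$-submodules whose graded pieces are subquotients of terms $E_1^{m,n}$, with $\mathfrak{g}$ acting by $L_\xi$. By Lemma~\ref{lem:equiv}(a) and Lemma~\ref{lem:negl}, it suffices to show $\operatorname{Hom}_G(U,E_1^{m,n})=0$ for all $m,n$.

\subsection*{Step 2: reduction to the cohomology of $P$}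
The map $(g,x)\mapsto(gP,gx)$ identifies $G\times^PX$ with $\widetilde X$. A $G$-equivariant quasi-coherent sheaf on $\widetilde X$ therefore corresponds to a $P$-equivariant one on $X$, its restriction to $\{eP\}\times X$, that is, to an $R$-module with a compatible rational $P$-action. The preimage of $Y$ under the smooth map $G\times X\to\widetilde X$ is $G\times X_\lambda$, so by flat base change $\mathcal{M}$ corresponds to $N_\lambda=H^e_{X_\lambda}(R)$, and $\mathcal{K}^m$ corresponds to $\wedge^m(\mathfrak{g}/\mathfrak{p})^*\otimes N_\lambda$. The map $\widetilde X\to G/P$ is affine, and the cohomology on $G/P$ of the equivariant sheaf with fiber a $P$-module $E$ is $R^n\operatorname{ind}_P^GE$ \cite[I.5.12]{Jantzen}. Hence $E_1^{m,n}=R^n\operatorname{ind}_P^G(\wedge^m(\mathfrak{g}/\mathfrak{p})^*\otimes N_\lambda)$. By the tensor identity \cite[I.4.8]{Jantzen}, $U^*\otimes E_1^{m,n}=R^n\operatorname{ind}_P^GE$ with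
\[
E=U^*\otimes\wedge^m(\mathfrak{g}/\mathfrak{p})^*\otimes N_\lambda .
\]
The spectral sequence $H^s(G,R^n\operatorname{ind}_P^GE)\Rightarrow H^{s+n}(P,E)$ of \cite[I.4.5]{Jantzen} degenerates, because $H^s(G,-)=0$ for $s>0$ when $G$ is reductive. So $\operatorname{Hom}_G(U,E_1^{m,n})=H^n(P,E)$.

\subsection*{Step 3: reduction to weights}
We claim that $H^n(P,E)$ is a subquotient of $(\wedge^n\mathfrak{u}^*\otimes E)^L$. The variety $P/L\cong R_u(P)$ is an affine space whose cotangent space at the base point is the $L$-module $\mathfrak{u}^*$. Its algebraic de Rham complex is therefore a resolution of the trivial $P$-module $\mathbb{C}$ with terms $\operatorname{ind}_L^P(\wedge^n\mathfrak{u}^*)$. Tensoring with $E$ and using the tensor identity, we get a resolution of $E$ by the modules $\operatorname{ind}_L^P(\wedge^n\mathfrak{u}^*\otimes E)$. As $P/L$ is affine, $\operatorname{ind}_L^P$ is exact, so the spectral sequence above, for $L\subset P$, gives $H^s(P,\operatorname{ind}_L^PE')=H^s(L,E')$. This vanishes for $s>0$ since $L$ is reductive, and is $E'^L$ for $s=0$. So $H^*(P,E)$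 is the cohomology of a complex with terms $(\wedge^n\mathfrak{u}^*\otimes E)^L$.

\subsection*{Step 4: the weight count}
Suppose $\operatorname{Hom}_G(U,E_1^{m,n})\ne0$. Then $0$ is a $T$-weight of $\wedge^n\mathfrak{u}^*\otimes U^*\otimes\wedge^m(\mathfrak{g}/\mathfrak{p})^*\otimes N_\lambda$. Let $\Phi_{\mathfrak{u}}$ be the set of roots of $\mathfrak{u}$; they are positive. The weights of $\mathfrak{u}^*$ are $-\Phi_{\mathfrak{u}}$, and those of $(\mathfrak{g}/\mathfrak{p})^*$ are $\Phi_{\mathfrak{u}}$, each with multiplicity one. So there are subsets $\Psi_1,\Psi_2\subset\Phi_{\mathfrak{u}}$, an index $i$ and a weight $\nu$ of $N_\lambda$ with $-\alpha_{\Psi_1}-\chi_i+\alpha_{\Psi_2}+\nu=0$. The sets $-\Psi_1$ and $\Psi_2$ are disjoint, one consisting of negative and the other of positive roots. Hence $\nu=\chi_i-\alpha_\Psi$ with $\Psi=(-\Psi_1)\cup\Psi_2\subset\Phi$, and $\nu\in\Pi$ because $\chi$ is strongly critical. As $\lambda\ne0$ and (A) holds, this contradicts Lemma~\ref{lem:weights}. Proposition~\ref{prop:negl} is proved. \qed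

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:compl}

\subsection*{(1) A single weight suffices}
If $\chi$ is strongly critical, take $\chi_i=\chi_+$ and $\Psi$ the set of negative roots; then $\chi_i-\alpha_\Psi=\chi_++2\rho$.

Conversely let $\mu=\chi_++2\rho\in\Pi$. The set $\Pi$ is convex, and it is $\mathcal{W}$-stable because $\mathcal{W}$ permutes the $\gamma_i$; so it contains the convex hull of $\mathcal{W}\mu$. Given $v=\chi_i-\alpha_\Psi$, choose $w\in\mathcal{W}$ with $wv$ dominant. It suffices to show that $wv$ lies in that hull. We have $\mu-wv=(\chi_+-w\chi_i)+(2\rho+\alpha_{w\Psi})$. The first bracket is a nonnegative combination of positive roots since $w\chi_i$ is a weight of $U$. The second is the sum of the positive roots $\alpha$ with $-\alpha\notin w\Psi$ plus the sum of the positive roots in $w\Psi$. So $\langle\lambda^+,wv\rangle\le\langle\lambda^+,\mu\rangle$ for all $\lambda^+\in C$. Let $\lambda\in\mathfrak{a}$ be arbitrary and $\lambda^+=u\lambda\in C$ with $u\in\mathcal{W}$. Then $\lambda^+-\lambda$ is a nonnegative combination of positive coroots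 and $wv$ is dominant, so
\[
\langle\lambda,wv\rangle\le\langle\lambda^+,wv\rangle\le\langle\lambda^+,\mu\rangle=\langle\lambda,u^{-1}\mu\rangle .
\]
Thus no linear form separates $wv$ from the convex hull of $\mathcal{W}\mu$.

\subsection*{(2) The canonical module}
The dimension statement follows from Theorem~\ref{thm:local}. Let $\Omega^d_R=R\otimes\wedge^dW$ be the module of top forms, with $\wedge^dW$ in degree $d$. The degree $0$ part of $H^d_{\{0\}}(R)\otimes_R\Omega^d_R$ is the line spanned by $(x_1\cdots x_d)^{-1}dx_1\wedge\dots\wedge dx_d$. The group $GL(W)$ acts on it by a character that is trivial on the diagonal torus, hence trivial. Projection onto this line gives $GL(W)$-invariant pairings $H^d_{\{0\}}(R)_{-n}\times(\Omega^d_R)_n\to\mathbb{C}$, compatible with multiplication by $R$, and they are perfect because the monomial bases are dual to each other. So $\Omega^d_R$ is equivariantly the graded dual of $H^d_{\{0\}}(R)$. The graded pieces are finite-dimensional, so duals commute with invariants, and the graded dual of $(U^*\otimes H^d_{\{0\}}(R))^G$ is $(U\otimes R\otimes\wedge^dW)^G$.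

\subsection*{(3) Disconnected groups}
The group $\Gamma=\hat G/G$ is finite, so $R^G$ is finite over $R^{\hat G}=(R^G)^\Gamma$, and the ideal of $R^G$ generated by $\hat{\mathfrak{m}}=R^{\hat G}_+$ has radical $\mathfrak{m}$. Hence $H^i_{\hat{\mathfrak{m}}}=H^i_{\mathfrak{m}}$ on $R^G$-modules. We have $(R\otimes\hat U^*)^G=\bigoplus_jR^G_{\psi_j}$, where the $\psi_j$ are the characters of the $G$-constituents of $\hat U$. By Theorem~\ref{thm:main} each nonzero summand is Cohen--Macaulay, and its dimension is $h=\dim R^G$; so the local cohomology of the sum vanishes outside degree $h$. Averaging over $\Gamma$ shows that $(R\otimes\hat U^*)^{\hat G}$ is an $R^{\hat G}$-direct summand of this sum, so its local cohomology also vanishes outside degree $h$.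

\subsection*{(4) Sharpness for $SL_2$}
We use the notation of Section~\ref{sec:examples}. Here $\chi_+=k$, $2\rho=2$ and $\Pi=(-n,n)$, so by (1) $\chi$ is strongly critical if and only if $k+2<n$; for $k=n-2$ the weight $\chi_++2\rho=n$ is an endpoint of $\Pi$. As $n\ge3$, part (2) applies to $k=0$ and gives $\dim R^G=2n-3$. For every $k$ the module $R^G_\chi$ is nonzero, since $\operatorname{Sym}^kV\subset R$; so it has dimension $2n-3$.

The variety $A$ of Section~\ref{sec:examples} has dimension $n+1$ and maps bijectively to $Z$ away from $0$, so $Z$ has codimension $n-1\ge2$. Let $X^\circ=X\setminus Z$, the set of injective maps. Then $R\to H^0(X^\circ,\mathcal{O})$ is an isomorphism, so $H^0_Z(R)=H^1_Z(R)=0$, and $H^i_Z(R)=H^{i-1}(X^\circ,\mathcal{O})$ for $i\ge2$. The map $\pi:X^\circ\to\operatorname{Gr}(2,n)$, $\varphi\mapsto\varphi(V)$, is a principal $GL(V)$-bundle, hence affine, with fiber $\operatorname{Iso}(V,\ell)$ over a plane $\ell$. Let $\mathcal{L}$ be the tautological subbundle, and for $a=(a_1\ge a_2)\in\mathbb{Z}^2$ let $\mathbb{S}_a$ be the Schur functor giving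 the irreducible $GL_2$-module of highest weight $a$. The linear functions on $\operatorname{Hom}(V,\ell)$ form $V\otimes\ell^*$, and the Peter--Weyl theorem gives $\pi_*\mathcal{O}=\bigoplus_a\mathbb{S}_aV\otimes\mathbb{S}_a\mathcal{L}^*$. Restricted to $SL_2$, $\mathbb{S}_aV$ is $\operatorname{Sym}^{a_1-a_2}V$. By Lemma~\ref{lem:cech}, $H^0_{\mathfrak{m}}(R^G_\chi)=H^1_{\mathfrak{m}}(R^G_\chi)=0$ and
\[
H^i_{\mathfrak{m}}(R^G_\chi)=\bigoplus_{m\in\mathbb{Z}}H^{i-1}\big(\operatorname{Gr}(2,n),\mathbb{S}_{(k+m,m)}\mathcal{L}^*\big)\qquad(i\ge2).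
\]
The Borel--Weil--Bott theorem computes the cohomology of $\mathbb{S}_a\mathcal{L}^*$ from the sequence $(a_1,a_2,0,\dots,0)+(n,n-1,\dots,1)$: it is zero if two entries coincide, and otherwise it is nonzero in exactly one degree, the number of pairs of entries in increasing order. Here the sequence is
\[
(k+m+n,\ m+n-1,\ n-2,\ \dots,\ 1).
\]
The first entry exceeds the second by $k+1>0$. If the entries are distinct, each of the first two is $\ge n-1$ or $\le0$. The degree is $0$ if both are $\ge n-1$, it is $n-2$ if only the first is, and it is $2(n-2)$ if neither is. Degree $n-2$ requires $-k-1\le m\le-(n-1)$, and such an $m$ exists if and only if $k\ge n-2$. So for $k\ge n-2$ we get $H^{n-1}_{\mathfrak{m}}(R^G_\chi)\ne0$ with $2\le n-1<2n-3$, and $R^G_\chi$ is not Cohen--Macaulay. For $k\le n-3$ only $H^{2n-3}_{\mathfrak{m}}(R^G_\chi)$ can be nonzero, since degree $0$ corresponds to $i=1$, and $R^G_\chi$ is Cohen--Macaulay. \qed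

\begin{thebibliography}{9}

\bibitem{HTT}
Hotta, Takeuchi, Tanisaki, \emph{D-Modules, Perverse Sheaves, and Representation Theory}.

\bibitem{ICM}
\texttt{https://www.mathunion.org/\allowbreak fileadmin/\allowbreak ICM/\allowbreak Proceedings/\allowbreak ICM1994.1/\allowbreak ICM1994.1.ocr.pdf}

\bibitem{Jantzen}
Jantzen, \emph{Representations of Algebraic Groups}.

\end{thebibliography}
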